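\title{No finite-volume metric with curvature in $[-1,0)$ on $M\times\mathbb{R}$}

\begin{abstract}
We prove that, for a closed connected manifold $M$ of dimension $n\ge 1$, neither $M\times\mathbb{R}$ nor any real line bundle over $M$ carries a complete Riemannian metric of finite volume with sectional curvature $-1\le K<0$. No negative upper bound on the curvature is assumed. The proof attaches to each parabolic element of $\pi_1(M)$ a sign that records the end of $M\times\mathbb{R}$ to which it belongs, shows that elements of opposite signs cannot interact algebraically, and forces an interaction by a count of cohomological dimension. The same argument shows that the fundamental group of a complete finite-volume $m$-manifold with $-1\le K<0$ is not virtually a Poincar\'e duality group of dimension $m-1$.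
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, metrics are smooth, $K$ denotes sectional curvature, and $-1\le K<0$ means that every sectional curvature at every point lies in $[-1,0)$. The curvature may tend to $0$ at infinity.

By a theorem of Gromov \cite{Gromov}, a complete finite-volume manifold with $-1\le K<0$ is diffeomorphic to the interior of a compact manifold with (possibly empty) boundary. One may ask which compact manifolds occur, and among those with nonempty boundary a cylinder $M\times[0,1]$ over a closed connected manifold $M$ is the first to test. If $M\times\mathbb{R}$ carries a complete metric with $K\le 0$, then its universal cover $\widetilde M\times\mathbb{R}$ is contractible by the Cartan--Hadamard theorem, so $M$ is \emph{aspherical}: its universal cover $\widetilde M$ is contractible. The following question is posed in \cite{RS}.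

\medskip
\noindent\textbf{Question.} \emph{Is there a closed aspherical manifold $M$ of dimension $n\ge4$ such that $M\times\mathbb{R}$ admits a complete Riemannian metric of finite volume with $-1\le K<0$?}
\medskip

Warped products over a flat torus $(T^n,g_0)$ show what is at stake. For the complete metric $dt^2+\varphi(t)^2g_0$ on $T^n\times\mathbb{R}$, planes containing $\partial_t$ have curvature $-\varphi''/\varphi$, planes tangent to $T^n$ have curvature $-(\varphi'/\varphi)^2$, the curvature of any other plane is a convex combination of these two numbers, and the volume is a constant multiple of $\int\varphi^n\,dt$.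
\begin{itemize}
\item For $\varphi=e^{-t}$ we get $K=-1$. The end $t\to+\infty$ has finite volume; the end $t\to-\infty$ does not.
\item For $\varphi=e^{-s}$ with $s=\sqrt{1+t^2}$ the volume is finite, and $(\varphi'/\varphi)^2=t^2/s^2$, $\varphi''/\varphi=t^2/s^2-1/s^3$. For $|t|\ge1$ we have $t^2/s^2\ge 1/2>2^{-3/2}\ge 1/s^3$, so $-1<K<0$ there. Both ends are as required, and only the middle fails: $-\varphi''/\varphi=+1$ at $t=0$.
\item If $K<0$ everywhere, then $\varphi''>0$. Such a $\varphi$ lies above a tangent line of nonzero slope, so it is unbounded at one end and the volume is infinite.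
\end{itemize}
So the obstruction, if there is one, is not visible at either end alone, and in the symmetric case it is convexity: a convex length cannot be small at both ends and large in the middle. This suggests the answer no. For a general metric the role of $\varphi$ is played by the displacement functions $x\mapsto d(x,\gamma x)$ of the deck transformations $\gamma$ on the universal cover, which are convex. The difficulty is that the elements which are short at a point change from point to point, and the elements short near one end have no evident relation to those short near the other. The answer is nevertheless no, in every dimension.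

\begin{theorem}\label{thm:main}
Let $M$ be a closed connected manifold of dimension $n\ge1$. Then $M\times\mathbb{R}$ carries no complete finite-volume Riemannian metric with $-1\le K<0$. More generally, no real line bundle over $M$ carries one.
\end{theorem}

Combined with Gromov's theorem, the proof gives a statement about the fundamental group alone; the definitions are recalled in Section~\ref{sec:PD}.

\begin{theorem}\label{thm:PD}
Let $N$ be a complete finite-volume manifold of dimension $m\ge2$ with $-1\le K<0$. Then $\pi_1(N)$ is not virtually a Poincar\'e duality group of dimension $m-1$.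
\end{theorem}

Both theorems are reduced to one statement, Proposition~\ref{prop:key}, about a group acting on a Hadamard manifold that a cocompact ``wall'' cuts into two invariant sides. Section~\ref{sec:wall} states it and proves it by hand for abelian groups. Sections~\ref{sec:sign} and~\ref{sec:infinity} define the sign of a parabolic element and show that signs agree under progressively weaker relations, ending with Corollary~\ref{cor:comm}: a parabolic element that commensurates a subgroup has the sign of the parabolic elements central in that subgroup. Sections~\ref{sec:short} and~\ref{sec:poset} use the Margulis lemma to organize the short elements on each side into a complex of small dimension, and Section~\ref{sec:count} shows that a nilpotent group of maximal rank from one side cannot act freely on the complex of the other side. A nontrivial stabilizer contradicts Corollary~\ref{cor:comm}.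

\section{Hadamard manifolds and their isometries}\label{sec:prelim}

A \emph{Hadamard manifold} is a complete simply connected Riemannian manifold $X$ with $K\le0$. By the Cartan--Hadamard theorem the exponential map at each point is a diffeomorphism, so any two points $x,y$ are joined by a unique geodesic segment $[x,y]$, and every geodesic is minimizing. A function on $X$ is \emph{convex} if its restriction to every geodesic is convex, and a subset is convex if it contains the segment between any two of its points. We write $x_i\to\infty$ if the sequence leaves every compact set. We use the following textbook facts.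

\begin{enumerate}
\item[(F1)] \emph{Convexity of the metric.} If $c,c'$ are geodesics of constant speed, then $t\mapsto d(c(t),c'(t))$ is convex. If $y$ is the midpoint of $[p,q]$, then for every $x$
\[
d(x,y)^2\le\tfrac12 d(x,p)^2+\tfrac12 d(x,q)^2-\tfrac14 d(p,q)^2 .
\]
\item[(F2)] \emph{Projections.} If $B\subset X$ is nonempty, closed and convex, each $x$ has a unique nearest point $\pi_Bx\in B$, and $\pi_B$ is $1$-Lipschitz.
\item[(F3)] \emph{The boundary at infinity.} Two unit-speed rays $c,c'$ are \emph{asymptotic} if $d(c(t),c'(t))$ is bounded; being convex, this function is then nonincreasing. The set of asymptote classes is $\partial X$. From each point of $X$ there is exactly one ray to each $\xi\in\partial X$; fix $x_0\in X$ and let $c_\xi$ be the ray from $x_0$ to $\xi$. In the cone topology $\overline X=X\cup\partial X$ is homeomorphic to a closed ball with boundary sphere $\partial X$, isometries of $X$ extend to homeomorphisms of $\overline X$, and $\xi\mapsto c_\xi(t)$ is continuous for each $t$. A sequence $x_i\in X$ converges to $\xi$ if and only if $x_i\to\infty$ and the unit-speed segments $\sigma_i$ from $x_0$ to $x_i$ satisfy $\sigma_i(t)\to c_\xi(t)$ for each $t$.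 If $x_i\to\xi$ and $d(x_i,y_i)$ is bounded, then $y_i\to\xi$.
\item[(F4)] \emph{Busemann functions.} For a ray $c$ to $\eta\in\partial X$ the limit $b(x)=\lim_{t\to\infty}\bigl(d(x,c(t))-t\bigr)$ exists; $b$ is convex and $1$-Lipschitz. Two rays to $\eta$ give functions that differ by a constant. A \emph{Busemann function centered at $\eta$} is such a $b$ plus a constant; it decreases with unit speed along every ray to $\eta$, as one sees by computing it with that ray. The function $b_\eta$ normalized by $b_\eta(x_0)=0$ is continuous in $(x,\eta)$.
\item[(F5)] \emph{Flat strips.} Two distinct geodesic lines at finite Hausdorff distance bound a totally geodesic flat strip. If $K<0$, no such pair exists.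
\item[(F6)] \emph{Cartan's fixed point theorem.} A finite group of isometries of $X$ fixes a point.
\end{enumerate}

For an isometry $\gamma$ of $X$, the \emph{displacement function} $d_\gamma(x)=d(x,\gamma x)$ is convex by (F1) and $2$-Lipschitz by the triangle inequality. Put $|\gamma|=\inf d_\gamma$. For every isometry $g$,
\begin{equation}\label{eq:conj}
d_{g\gamma g^{-1}}(gx)=d_\gamma(x),
\end{equation}
so the sublevel sets of $d_\gamma$ are invariant under every $g$ that commutes with $\gamma$. If $B$ is nonempty, closed, convex and $gB=B$, then $\pi_B$ commutes with $g$ by uniqueness of nearest points, and therefore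
\begin{equation}\label{eq:proj}
d_g(\pi_Bx)=d(\pi_Bx,\pi_Bgx)\le d_g(x).
\end{equation}

Now let $K<0$, and let $\Gamma$ be a group acting on $X$ freely, properly discontinuously and by isometries. Proper discontinuity is used in the following form:
\begin{equation}\label{eq:finite}
\begin{gathered}
\text{for compact $L\subset X$ and $R>0$, only finitely many $\gamma\in\Gamma$}\\
\text{satisfy $d_\gamma(x)\le R$ for some $x\in L$.}
\end{gathered}
\end{equation}
By (F6), $\Gamma$ is torsion-free. In the quotient $N=X/\Gamma$, the injectivity radius at the image of $x$ is $\frac12\min_{\gamma\ne1}d_\gamma(x)$. An element $\gamma\ne1$ is \emph{axial} if $d_\gamma$ attains its infimum and \emph{parabolic} otherwise; by \eqref{eq:conj} the type and the number $|\gamma|$ are invariant under conjugation. An \emph{axis} of $\gamma$ is a geodesic line $\ell$ with $\gamma\ell=\ell$.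

\begin{lemma}\label{lem:axis}
Let $1\ne\gamma\in\Gamma$.
\begin{enumerate}
\item[(a)] $\gamma$ is axial if and only if it has an axis. The axis is unique, and $d_\gamma=|\gamma|$ on it.
\item[(b)] If $1\neq g\in\Gamma$ commutes with $\gamma$, then either both are parabolic, or both are axial with the same axis. This applies in particular to $g=\gamma^j$, $j\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $d_\gamma$ attain its minimum at $x$, and let $y$ be the midpoint of $[x,\gamma x]$. Then $d(y,\gamma y)\le d(y,\gamma x)+d(\gamma x,\gamma y)=d_\gamma(x)$, and minimality forces equality. So $[x,\gamma x]$ and $\gamma[x,\gamma x]$ fit together without a corner at $\gamma x$, and the union of the segments $\gamma^i[x,\gamma x]$, $i\in\mathbb{Z}$, is an axis. Conversely, let $\ell$ be an axis. Having no fixed point, $\gamma$ acts on $\ell$ as a nontrivial translation, so $d_\gamma$ is constant on $\ell$, and by \eqref{eq:proj} with $B=\ell$ this constant is the minimum of $d_\gamma$. If $\ell'$ is a second axis, then $d(\cdot,\ell')$ is a $\gamma$-invariant function on $\ell$, hence bounded; exchanging the roles, $\ell$ and $\ell'$ are at finite Hausdorff distance, and $\ell=\ell'$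 by (F5).

(b) If $\gamma$ is axial with axis $\ell$, then $\gamma g\ell=g\gamma\ell=g\ell$, so $g\ell=\ell$ by uniqueness, and $g$ is axial with axis $\ell$ by (a). The same holds with $g$ and $\gamma$ exchanged. Finally $\gamma^j\ne1$ because $\Gamma$ is torsion-free.
\end{proof}

This is the first of two places where the strict inequality $K<0$ is used. For $K\le0$ the lemma fails: in $\mathbb{R}^2$ two independent translations commute, each has infinitely many axes, and they have none in common.

\section{A wall with two sides}\label{sec:wall}

The feature of $M\times\mathbb{R}$ that matters is visible in the universal cover: the preimage of $M\times\{0\}$ cuts it into exactly two pieces, and the whole fundamental group preserves each of them. (For the thrice-punctured sphere with its finite-area hyperbolic metric, by contrast, the preimage of a cusp neighborhood has infinitely many components, each with a cyclic stabilizer.) The next proposition isolates this feature. A space is \emph{acyclic} if it is nonempty and its reduced integral homology vanishes.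

\begin{proposition}\label{prop:key}
Let $X$ be a Hadamard manifold of dimension $m\ge2$ with $-1\le K<0$, let $\Gamma$ act on $X$ freely, properly discontinuously and by isometries, and let $N=X/\Gamma$. Then the following three conditions cannot hold together.
\begin{enumerate}
\item[(H1)] There is a closed $\Gamma$-invariant set $\Sigma\subset X$ with $\Sigma/\Gamma$ compact and $X\setminus\Sigma=U_+\sqcup U_-$, where $U_\pm$ are nonempty, open, connected and $\Gamma$-invariant.
\item[(H2)] For each compact $L\subset N$ there are nonempty, open, connected, $\Gamma$-invariant, acyclic sets $W_\pm\subset U_\pm$ whose images in $N$ are disjoint from $L$.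
\item[(H3)] For each $\delta>0$ the set of points of $N$ with injectivity radius at least $\delta$ lies in a compact set.
\end{enumerate}
\end{proposition}

Finite volume enters only through (H3).

\begin{lemma}\label{lem:thin}
A complete finite-volume manifold $N$ with $K\le0$ satisfies \textup{(H3)}.
\end{lemma}

\begin{proof}
Otherwise there are points $x_i\to\infty$ with injectivity radius at least $\delta$. After passing to a subsequence they are pairwise at distance at least $\delta$, so the balls of radius $\delta/2$ about them are disjoint and embedded. Since $K\le0$, each has at least the volume of a Euclidean ball of radius $\delta/2$, and the volume of $N$ is infinite.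
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Suppose that $M\times\mathbb{R}$ has such a metric. Its universal cover $X=\widetilde M\times\mathbb{R}$ is a Hadamard manifold of dimension $n+1\ge2$, the group $\Gamma=\pi_1(M)$ acts through the first factor, and $\widetilde M$ is contractible because $X$ is. Let $t$ be the second coordinate. Put $\Sigma=\{t=0\}$ and $U_\pm=\{\pm t>0\}$; then $\Sigma/\Gamma\cong M$ is compact, which gives (H1). A compact set $L\subset M\times\mathbb{R}$ lies in $M\times[-T,T]$ for some $T>0$, and the contractible sets $W_\pm=\{\pm t>T\}$ give (H2). Lemma~\ref{lem:thin} gives (H3). This contradicts Proposition~\ref{prop:key}.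

If $E\to M$ is a nontrivial line bundle, its unit sphere bundle $M'\to M$ is a connected two-fold cover over which $E$ becomes trivial. So $M'\times\mathbb{R}$ is a two-fold cover of $E$, and a metric on $E$ as in the theorem lifts to one on $M'\times\mathbb{R}$.
\end{proof}

From here to the end of Section~\ref{sec:count} we assume \textup{(H1)--(H3)} and work toward a contradiction. We call $\Sigma$ the \emph{wall}; it is nonempty because $X$ is connected. A connected subset of $X$ that misses the wall lies in exactly one of $U_+$, $U_-$, and a segment from $U_+$ to $U_-$ meets the wall. Since $\Sigma/\Gamma$ is compact, the intersection $\Sigma_0$ of $\Sigma$ with a large closed ball is a compact set with $\Gamma\Sigma_0=\Sigma$. The group $\Gamma$ is nontrivial, since otherwise (H3) would make $X$ compact. Let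
\[
\delta_0=\inf\{d_\gamma(x): x\in\Sigma,\ 1\ne\gamma\in\Gamma\}.
\]
By \eqref{eq:conj} the infimum may be taken over $x\in\Sigma_0$. By \eqref{eq:finite} only finitely many $\gamma\neq1$ move a point of $\Sigma_0$ by at most $1$, and each of them has a positive minimal displacement on $\Sigma_0$. Hence $\delta_0>0$: nothing is short on the wall. Far out on both sides something is always short: applying (H2) to a compact set given by (H3) with $\delta=\varepsilon/2$, we obtain
\begin{equation}\label{eq:deep}
\begin{gathered}
\text{for each $\varepsilon>0$, sets $W_\pm$ as in (H2) such that every}\\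
\text{$x\in W_+\cup W_-$ satisfies $d_\gamma(x)<\varepsilon$ for some $\gamma\ne1$.}
\end{gathered}
\end{equation}

\begin{example}[Abelian groups]\label{ex:abelian}
Let $\Gamma$ be abelian; this covers $S^1\times\mathbb{R}$ and $T^n\times\mathbb{R}$ with arbitrary metrics. By \eqref{eq:deep} there are points $x_\pm\in U_\pm$ and elements $\gamma_\pm\ne1$ with $d_{\gamma_\pm}(x_\pm)<\delta_0$. If $\gamma_+=\gamma_-$, convexity gives $d_{\gamma_+}<\delta_0$ along $[x_+,x_-]$, and this segment crosses the wall, contrary to the definition of $\delta_0$. In general, consider $B=\{d_{\gamma_-}\le d_{\gamma_-}(x_-)\}$. It is closed and convex, contains $x_-$ and misses the wall, so $B\subset U_-$. Since $\gamma_+$ commutes with $\gamma_-$, it preserves $B$, and \eqref{eq:proj} shows that $y=\pi_Bx_+\in U_-$ satisfies $d_{\gamma_+}(y)\le d_{\gamma_+}(x_+)<\delta_0$. Now $d_{\gamma_+}<\delta_0$ along $[x_+,y]$, and we have the same contradiction.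
\end{example}

The example has three ingredients. The region where an element is short is convex, so it lies on one side of the wall. Commuting elements are short on the same side. Elements that are short on opposite sides commute. The first two survive for every $\Gamma$. The third does not, and the work consists in weakening ``commute'' to a relation that still forces equal sides and that can be shown to occur.

\section{The sign of a parabolic element}\label{sec:sign}

The arguments below produce auxiliary elements that we do not know to be shorter than $\delta_0$ anywhere, and these must be assigned a side as well. So we compare $d_\gamma$ not with $\delta_0$ but with its own infimum on the wall, $\omega_\gamma=\inf_\Sigma d_\gamma\ge\delta_0$. For an axial element whose axis meets the wall, $\omega_\gamma=|\gamma|$ and there is no preferred side. A parabolic element approaches its infimum only at infinity, and cocompactness of the wall prevents this from happening along the wall.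

\begin{lemma}\label{lem:gap}
If $\gamma\in\Gamma$ is parabolic, then $\omega_\gamma>|\gamma|$.
\end{lemma}

\begin{proof}
Otherwise there are $y_i\in\Sigma$ with $d_\gamma(y_i)\to|\gamma|$. Choose $g_i\in\Gamma$ with $g_iy_i\in\Sigma_0$. By \eqref{eq:conj}, $g_i\gamma g_i^{-1}$ moves $g_iy_i$ by the bounded amount $d_\gamma(y_i)$, so by \eqref{eq:finite} only finitely many conjugates occur. Along a subsequence $g_i\gamma g_i^{-1}=\gamma'$ is constant and $g_iy_i\to y$. Then $d_{\gamma'}(y)=|\gamma|=|\gamma'|$, so $\gamma'$ is axial, and so is its conjugate $\gamma$.
\end{proof}

\begin{definition}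
For parabolic $\gamma$ the set $D(\gamma)=\{d_\gamma<\omega_\gamma\}$ is nonempty, convex and disjoint from $\Sigma$, so it lies in exactly one of $U_+$, $U_-$. The corresponding sign is $\operatorname{sgn}\gamma\in\{+,-\}$.
\end{definition}

\begin{lemma}\label{lem:commute}
Commuting parabolic elements have the same sign.
\end{lemma}

\begin{proof}
Let $\alpha\beta=\beta\alpha$, choose $s$ with $|\beta|<s<\omega_\beta$, and let $B=\{d_\beta\le s\}$. This set is nonempty, closed, convex, $\alpha$-invariant and contained in $D(\beta)$. For $x\in D(\alpha)$, \eqref{eq:proj} gives $d_\alpha(\pi_Bx)<\omega_\alpha$, so $\pi_Bx\in D(\alpha)\cap D(\beta)$.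
\end{proof}

The first weakening is geometric. Suppose that $D(\alpha)$ and $D(\beta)$ lie on opposite sides but run to infinity at bounded distance from each other. Then $\alpha$ and $\beta$ have bounded displacement at points of the wall that escape to infinity. The wall is cocompact, so these points can be brought back to $\Sigma_0$, where only finitely many elements have bounded displacement; the pigeonhole principle then produces an element commuting with both.

\begin{lemma}\label{lem:escape}
Let $\alpha,\beta$ be parabolic, and let $x_i\in D(\alpha)$, $x_i'\in D(\beta)$ be such that $x_i\to\infty$ and $R=\sup_id(x_i,x_i')<\infty$. Then $\operatorname{sgn}\alpha=\operatorname{sgn}\beta$.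
\end{lemma}

\begin{proof}
Suppose that the signs differ. Then $[x_i,x_i']$ meets $\Sigma$ in a point $q_i$, which is within $R$ of both endpoints. So $q_i\to\infty$, and $d_\alpha(q_i)\le\omega_\alpha+2R$, $d_\beta(q_i)\le\omega_\beta+2R$. Choose $g_i\in\Gamma$ with $g_iq_i\in\Sigma_0$. By \eqref{eq:conj} and \eqref{eq:finite}, along a subsequence both $g_i\alpha g_i^{-1}$ and $g_i\beta g_i^{-1}$ are independent of $i$. Since $q_i\in g_i^{-1}\Sigma_0$ and $q_i\to\infty$, the $g_i$ take infinitely many values along this subsequence. Pick $i,j$ with $g_i\ne g_j$. Then $\gamma=g_j^{-1}g_i\ne1$ commutes with $\alpha$ and with $\beta$. It is parabolic by Lemma~\ref{lem:axis}(b), and Lemma~\ref{lem:commute} gives $\operatorname{sgn}\alpha=\operatorname{sgn}\gamma=\operatorname{sgn}\beta$, a contradiction.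
\end{proof}

\begin{corollary}\label{cor:fixed}
Parabolic elements with a common fixed point $\xi\in\partial X$ have the same sign.
\end{corollary}

\begin{proof}
Let $\alpha,\beta$ fix $\xi$, and let $c,c'$ be rays to $\xi$ starting in $D(\alpha)$ and $D(\beta)$. The ray $\alpha c$ is asymptotic to $c$, so $d_\alpha(c(t))=d(c(t),\alpha c(t))$ is nonincreasing by (F3), and $c$ stays in $D(\alpha)$. In the same way $c'$ stays in $D(\beta)$, and $d(c(t),c'(t))\le d(c(0),c'(0))$. Apply Lemma~\ref{lem:escape} to $x_i=c(i)$, $x_i'=c'(i)$.
\end{proof}

\section{Invariant sets at infinity}\label{sec:infinity}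

The relation that we shall be able to force is weaker than a common fixed point: a parabolic $z$ will fix a compact set $\Lambda\subset\partial X$ pointwise, and a parabolic $\alpha$ will preserve $\Lambda$ as a set. We do not know that $\alpha$ fixes a point of $\Lambda$, but it preserves a probability measure on $\Lambda$. A fixed point $\eta$ gives a convex function $b_\eta$ that both elements preserve up to additive constants; an invariant measure gives the same thing by averaging. The danger is that the average might have a minimum and so point nowhere at infinity. To exclude this we need a strict convexity property of Busemann functions, which is the second use of $K<0$: in Euclidean space Busemann functions are affine on every segment. Since $K$ has no uniform negative bound, the proof uses the curvature only near the given segment.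

\begin{lemma}\label{lem:busemann}
Let $b$ be a Busemann function centered at $\eta\in\partial X$, and let $u\ne v$ be points such that $b$ is affine on $[u,v]$. Then $v$ lies on the ray from $u$ to $\eta$, or $u$ lies on the ray from $v$ to $\eta$.
\end{lemma}

\begin{proof}
Let $\sigma$ be the unit-speed parametrization of $[u,v]$ and let $c$ be a ray to $\eta$. Up to a constant, $b=\lim f_t$ with $f_t=d(\cdot,c(t))-t$. Let $-\kappa_0<0$ be an upper bound for $K$ on the closed $1$-neighborhood of $[u,v]$, which is compact, and consider only $t$ so large that $c(t)$ is at distance at least $1$ from $[u,v]$.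

\emph{A lower bound for the Hessian, independent of $t$.} Let $x\in[u,v]$, $p=c(t)$, $L=d(x,p)\ge1$, and let $w$ be a unit vector at $x$ orthogonal to $\operatorname{grad}f_t$. Let $e:[0,L]\to X$ be the unit-speed segment from $x$ to $p$, and let $J$ be the Jacobi field along $e$ with $J(0)=w$, $J(L)=0$; it is orthogonal to $e'$. The Hessian of the distance from $p$ is given by $\operatorname{Hess}f_t(w,w)=-\langle J'(0),J(0)\rangle=-\frac12\rho'(0)$, where $\rho=|J|^2$. By the Jacobi equation,
\[
\rho''=2|J'|^2-2\langle R(J,e')e',J\rangle\ge0,\qquad\text{and}\qquad\rho''\ge2\kappa_0\rho\ \text{ on }[0,1].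
\]
A nonnegative convex function with $\rho(L)=0$ is nonincreasing, so $\rho'\le0$. If $\rho\ge\frac12$ on $[0,1]$, then $\rho''\ge\kappa_0$ there, and $\rho'(0)\le\rho'(1)-\kappa_0\le-\kappa_0$. Otherwise $\rho(s)<\frac12$ for some $s\in(0,1]$, and convexity with $\rho(0)=1$ gives $\rho'(0)\le(\rho(s)-1)/s<-\frac12$. In both cases $\operatorname{Hess}f_t(w,w)\ge\kappa:=\frac12\min(\kappa_0,\frac12)>0$. Put $\psi_t=f_t\circ\sigma$. Since $|\operatorname{grad}f_t|=1$, the component of $\sigma'$ orthogonal to $\operatorname{grad}f_t$ has squared length $1-(\psi_t')^2$, and since $\operatorname{Hess}f_t(\operatorname{grad}f_t,\cdot)=0$ we obtain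
\begin{equation}\label{eq:ode}
\psi_t''\ge\kappa\bigl(1-(\psi_t')^2\bigr).
\end{equation}

\emph{Passage to the limit.} The convex functions $\psi_t$ converge pointwise to an affine function, of slope $a$ say, with $|a|\le1$. At an interior parameter $s$, the derivative $\psi_t'(s)$ lies between the difference quotients of $\psi_t$ over $[s-\theta,s]$ and $[s,s+\theta]$, and both tend to $a$; so $\psi_t'(s)\to a$. Integrate \eqref{eq:ode} over an interval $[s_1,s_2]$ in the interior and let $t\to\infty$. As $|\psi_t'|\le1$, dominated convergence gives $0\ge\kappa(1-a^2)(s_2-s_1)$, so $a=\pm1$. Exchanging $u$ and $v$ if necessary, $b(u)-b(v)=d(u,v)$. For $y$ on the ray from $v$ to $\eta$ we have $b(v)-b(y)=d(v,y)$ by (F4), so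
\[
d(u,y)\ge b(u)-b(y)=d(u,v)+d(v,y).
\]
Hence $[u,v]$ followed by the ray from $v$ to $\eta$ is a geodesic ray. It is the ray from $u$ to $\eta$, and it contains $v$.
\end{proof}

\begin{proposition}\label{prop:lambda}
Let $\alpha,z\in\Gamma$ be parabolic, and let $\Lambda\subset\partial X$ be a nonempty compact set such that $\alpha\Lambda=\Lambda$ and $z$ fixes every point of $\Lambda$. Then $\operatorname{sgn}\alpha=\operatorname{sgn}z$.
\end{proposition}

\begin{proof}
\emph{Step 1: the averaged Busemann function.} By the Krylov--Bogolyubov theorem there is an $\alpha$-invariant Borel probability measure $\nu$ on the compact metrizable space $\Lambda$: take a weak-$*$ limit point of the averages $\frac1j\sum_{i<j}\delta_{\alpha^i\eta}$ of Dirac masses. It is also $z$-invariant, so it is invariant under $P=\langle\alpha,z\rangle$. Put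
\[
\Phi(x)=\int_\Lambda b_\eta(x)\,d\nu(\eta).
\]
By (F4), $\Phi$ is convex and $1$-Lipschitz. For $g\in P$ the function $b_\eta\circ g^{-1}$ is a Busemann function centered at $g\eta$ that vanishes at $gx_0$, so $b_\eta(g^{-1}x)=b_{g\eta}(x)-b_{g\eta}(gx_0)$. Integrating and using the invariance of $\nu$, we find that $\Phi\circ g^{-1}-\Phi$ is constant. Thus $\Phi\circ g=\Phi+\tau(g)$ for a homomorphism $\tau:P\to\mathbb{R}$.

\emph{Step 2: $\Phi$ has no minimum.} Suppose that $\Phi$ attains its minimum at $x$. Since $\Phi\circ z$ and $\Phi$ have the same minimum value, $\tau(z)=0$, so $zx\neq x$ is also a minimum point, and by convexity so is the midpoint $y$ of $[x,zx]$. Therefore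
\[
\int_\Lambda\bigl(\tfrac12b_\eta(x)+\tfrac12b_\eta(zx)-b_\eta(y)\bigr)\,d\nu(\eta)=0 .
\]
The integrand is nonnegative, so it vanishes for some $\eta\in\Lambda$. A convex function on a segment whose value at the midpoint is the mean of its values at the endpoints is affine, so Lemma~\ref{lem:busemann} applies to $b_\eta$ on $[x,zx]$. Let $c$ be the ray from $x$ to $\eta$. Either $zx\in c$, or $x$ lies on the ray from $zx$ to $\eta$; in the second case apply $z^{-1}$, which fixes $\eta$, to get $z^{-1}x\in c$. So $wx\in c$ for $w=z$ or $w=z^{-1}$. The ray $wc$ goes from $wx$ to $\eta$, so it is a subray of $c$. Hence $c\subset w^{-1}c\subset w^{-2}c\subset\cdots$, each ray extending the previous one backward by the length $d_w(x)>0$, and the union is a geodesic line preserved by $z$. By Lemma~\ref{lem:axis}(a), $z$ is axial, a contradiction.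

\emph{Step 3: the case $\tau=0$.} Here the sublevel sets of $\Phi$ are invariant and escape to infinity, and we project onto them. Choose $s_i\downarrow\inf\Phi\in[-\infty,\infty)$. The sets $B_i=\{\Phi\le s_i\}$ are nonempty, closed, convex and $P$-invariant. Take $x\in D(\alpha)$, $x'\in D(z)$, and let $x_i=\pi_{B_i}x$, $x_i'=\pi_{B_i}x'$. By \eqref{eq:proj}, $x_i\in D(\alpha)$ and $x_i'\in D(z)$, and $d(x_i,x_i')\le d(x,x')$ by (F2). An accumulation point $y\in X$ of $(x_i)$ would satisfy $\Phi(y)\le\inf\Phi$, contrary to Step 2; so $x_i\to\infty$. Lemma~\ref{lem:escape} gives $\operatorname{sgn}\alpha=\operatorname{sgn}z$.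

\emph{Step 4: the case $\tau\ne0$.} Here $\Phi$ decreases linearly in some direction, and we show that the direction of steepest descent at infinity is unique, hence fixed by $P$. For $\xi\in\partial X$ let
\[
\Phi_\infty(\xi)=\lim_{t\to\infty}\frac{\Phi(c_\xi(t))-\Phi(x_0)}{t}=\sup_{t>0}\frac{\Phi(c_\xi(t))-\Phi(x_0)}{t};
\]
the quotient is nondecreasing in $t$ by convexity and bounded by $1$. As a supremum of continuous functions of $\xi$, $\Phi_\infty$ is lower semicontinuous, so it attains its minimum on $\partial X$; call the minimum $-a$. We use twice the following observation.
\begin{equation}\label{eq:slope}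
\text{If $y_i\to\infty$ and }\frac{\Phi(y_i)-\Phi(x_0)}{d(x_0,y_i)}\le\lambda\text{ for all $i$, then }-a\le\lambda .
\end{equation}
Indeed, along a subsequence $y_i\to\xi\in\partial X$. If $\sigma_i$ is the unit-speed segment from $x_0$ to $y_i$, convexity gives $\Phi(\sigma_i(t))-\Phi(x_0)\le\lambda t$ for $t\le d(x_0,y_i)$, and $\sigma_i(t)\to c_\xi(t)$ by (F3); so $\Phi_\infty(\xi)\le\lambda$.

First, $a>0$. Choose $g\in P$ with $\tau(g)<0$ and let $y_i=g^ix_0$. Then $\Phi(y_i)-\Phi(x_0)=i\tau(g)\to-\infty$, so $y_i\to\infty$, and $d(x_0,y_i)\le i\,d_g(x_0)$. Thus \eqref{eq:slope} applies with $\lambda=\tau(g)/d_g(x_0)<0$.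

Second, the minimizer is unique. Let $\xi_1\ne\xi_2$ be minimizers, with rays $c_1,c_2$ from $x_0$, and put $\delta=d(c_1(1),c_2(1))>0$. Let $y_t$ be the midpoint of $[c_1(t),c_2(t)]$, $t\ge1$. Since $\Phi(c_j(t))-\Phi(x_0)\le-at$, convexity gives $\Phi(y_t)-\Phi(x_0)\le-at$, and therefore $d(x_0,y_t)\ge at$, because $\Phi$ is $1$-Lipschitz. The convex function $d(c_1(t),c_2(t))$ vanishes at $0$, so it is at least $t\delta$ for $t\ge1$, and the midpoint inequality in (F1) gives $d(x_0,y_t)^2\le t^2(1-\delta^2/4)$. In particular $\delta<2$, and \eqref{eq:slope} applies with $\lambda=-a/\sqrt{1-\delta^2/4}<-a$, which is absurd.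

Finally, $\Phi_\infty(\xi)=\lim\Phi(c(t))/t$ for every ray $c$ to $\xi$, because $\Phi$ is Lipschitz and asymptotic rays stay at bounded distance. Taking $c=gc_\xi$ with $g\in P$ gives $\Phi_\infty(g\xi)=\lim\bigl(\Phi(c_\xi(t))+\tau(g)\bigr)/t=\Phi_\infty(\xi)$. So $P$ fixes the unique minimizer, and Corollary~\ref{cor:fixed} gives $\operatorname{sgn}\alpha=\operatorname{sgn}z$.
\end{proof}

Limit sets translate this into algebra. Two subgroups $A,B$ of $\Gamma$ are \emph{commensurable} if $A\cap B$ has finite index in both.

\begin{corollary}\label{cor:comm}
Let $\Delta\le\Gamma$ be a subgroup, let $z\in\Delta$ be parabolic and central in $\Delta$, and let $\alpha\in\Gamma$ be parabolic with $\alpha\Delta\alpha^{-1}$ commensurable to $\Delta$. Then $\operatorname{sgn}\alpha=\operatorname{sgn}z$.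
\end{corollary}

\begin{proof}
For an infinite subgroup $A\le\Gamma$ let $\Lambda(A)=\overline{Ax_0}\cap\partial X$, the closure being taken in $\overline X$. The orbit is infinite and meets each compact subset of $X$ in a finite set, so $\Lambda(A)$ is nonempty and compact. It does not depend on $x_0$, by the last sentence of (F3), since $d(ax_0,ax_1)=d(x_0,x_1)$. Three properties follow.
\begin{itemize}
\item For $g\in\Gamma$ we have $g\,Ax_0=(gAg^{-1})gx_0$, so $g\Lambda(A)=\Lambda(gAg^{-1})$.
\item If $A'\le A$ has finite index, write $A=A'w_1\cup\dots\cup A'w_j$. Then $Ax_0$ is the union of the finitely many $A'$-orbits $A'(w_ix_0)$, so $\Lambda(A)=\Lambda(A')$.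
\item If $w$ is central in $A$ and $a_ix_0\to\eta$ with $a_i\in A$, then $w\eta=\lim wa_ix_0=\lim a_i(wx_0)=\eta$.
\end{itemize}
The group $\Delta$ is infinite, as it contains $z$. So $z$ fixes $\Lambda(\Delta)$ pointwise, and
\[
\alpha\Lambda(\Delta)=\Lambda(\alpha\Delta\alpha^{-1})=\Lambda(\Delta\cap\alpha\Delta\alpha^{-1})=\Lambda(\Delta).
\]
Apply Proposition~\ref{prop:lambda}.
\end{proof}

\section{Short elements}\label{sec:short}

To use Corollary~\ref{cor:comm} we need subgroups with nontrivial center that consist of parabolic elements of known sign. The Margulis lemma provides them, and this is the only place where the bound $K\ge-1$ is used.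

\begin{theorem}[Margulis lemma, {\cite[\S 8]{BGS}}]\label{thm:margulis}
There are $\mu>0$ and $I\in\mathbb{N}$, depending only on $m$, such that for every $m$-dimensional Hadamard manifold with $-1\le K\le0$, every discrete group $\Gamma$ of isometries and every point $x$, the group generated by $\{\gamma\in\Gamma:d_\gamma(x)\le\mu\}$ has a nilpotent subgroup of index at most $I$.
\end{theorem}

Put $\varepsilon=\min(\mu,\delta_0)$ and $k=I!$, fix $W_\pm$ as in \eqref{eq:deep} for this $\varepsilon$, and let
\[
S(x)=\{\gamma\in\Gamma\setminus\{1\}:d_\gamma(x)<\varepsilon\},\qquad G_x=\langle S(x)\rangle .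
\]
The set $S(x)$ is finite by \eqref{eq:finite}, nonempty for $x\in W_+\cup W_-$, and $S(gx)=gS(x)g^{-1}$ by \eqref{eq:conj}. Intersecting the nilpotent subgroup of Theorem~\ref{thm:margulis} with $G_x$, we get a nilpotent subgroup $H_x\le G_x$ of index at most $I$. For $g\in G_x$, two of the $I+1$ cosets $g^iH_x$, $0\le i\le I$, coincide, so $g^j\in H_x$ for some $1\le j\le I$, and hence
\begin{equation}\label{eq:power}
g^k\in H_x\quad\text{for all }g\in G_x .
\end{equation}
If $x\in U_\pm$ and $\gamma\in S(x)$, then the convex set $\{d_\gamma<\varepsilon\}$ contains $x$ and misses the wall, because $\varepsilon\le\delta_0$. So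
\begin{equation}\label{eq:side}
\{d_\gamma<\varepsilon\}\subset U_\pm .
\end{equation}

\begin{lemma}\label{lem:short}
For $x\in W_\pm$, all nontrivial elements of $G_x$ are parabolic of sign $\pm$.
\end{lemma}

\begin{proof}
Let $x\in W_+\cup W_-$. By \eqref{eq:power} the nilpotent group $H_x$ is nontrivial, so it has a central element $c\ne1$. Every $1\ne g\in G_x$ is linked to $c$ by commuting pairs of nontrivial elements: $g$ commutes with $g^k$, and $g^k\in H_x$ commutes with $c$. By Lemma~\ref{lem:axis}(b), either all nontrivial elements of $G_x$ are parabolic, or all are axial with a common axis $\ell(x)$. In the parabolic case they all have the sign of $c$, by Lemma~\ref{lem:commute}, and this sign can be read off from any $\gamma\in S(x)$: since $d_\gamma(x)<\varepsilon\le\omega_\gamma$, the point $x$ lies in $D(\gamma)$, so $\operatorname{sgn}\gamma=\pm$ if $x\in W_\pm$.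

It remains to exclude the axial case. If $\gamma\in S(x)$, then $\gamma\in S(y)$ for $y$ near $x$, and the single element $\gamma$ determines the type of both $G_x$ and $G_y$ and, in the axial case, the axis. So type and axis are locally constant, hence constant on each of the connected sets $W_+$, $W_-$. Suppose that one of them, call it $W$, is of axial type with axis $\ell$. For $g\in\Gamma$ and $x\in W$ we have $gx\in W$ and $G_{gx}=gG_xg^{-1}$, so $\ell=\ell(gx)=g\ell(x)=g\ell$. By Lemma~\ref{lem:axis}(a), every nontrivial element of $\Gamma$ is axial with axis $\ell$. Take $x_\pm\in W_\pm$ and $\gamma_\pm\in S(x_\pm)$. On $\ell$ we have $d_{\gamma_\pm}=|\gamma_\pm|<\varepsilon$, so $\ell\subset U_+\cap U_-=\emptyset$ by \eqref{eq:side}, a contradiction.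
\end{proof}

\begin{remark}[The pinched case]\label{rem:pinched}
If $K\le-a^2<0$, the proof of Proposition~\ref{prop:key} ends here. In that case any two points of $\partial X$ are the endpoints of a geodesic line, unique by (F5). A parabolic element fixes a point of $\partial X$, by Brouwer's theorem on the ball $\overline X$, and only one, since two fixed points would give an axis. Commuting parabolics permute each other's fixed points, so they have the same one. As in the proof above, all nontrivial elements of $G_x$ fix one point $\xi(x)$; it is locally constant on $W_-$, hence constant, hence fixed by $\Gamma$. Then elements of $S(x_+)$ and $S(x_-)$ have a common fixed point and opposite signs, contrary to Corollary~\ref{cor:fixed}. Without pinching we have no such point $\xi(x)$ at our disposal. The next section replaces the constant map $\xi$ on $W_-$ by an equivariant map to a complex of small dimension, and ``$\Gamma$ fixes a point'' becomes ``some element from the other side fixes a vertex''.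
\end{remark}

\section{The complex of short nilpotent groups}\label{sec:poset}

We want to record how the groups of short elements vary over $W_\pm$. The groups $H_x$ involve choices, and the groups $G_x$ need not be nilpotent. Taking $k$-th powers of the generators gives groups that are canonical and nilpotent. Passing to commensurability classes then bounds the length of chains by a rank, and Corollary~\ref{cor:comm} is exactly the statement about an element that fixes such a class.

\subsection*{Hirsch length}
A finitely generated nilpotent group $G$ is polycyclic: it has a series $G=G_0\triangleright G_1\triangleright\dots\triangleright G_s=1$ with cyclic quotients. The number $h(G)$ of infinite quotients does not depend on the series; it is the \emph{Hirsch length}. If $A\le G$, the quotients of the series $A\cap G_i$ embed in the $G_i/G_{i+1}$, and $[G:A]$ is the product of the indices of the images. Hence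
\begin{equation}\label{eq:hirsch}
h(A)\le h(G),\ \text{with equality if and only if $[G:A]<\infty$.}
\end{equation}
By Malcev's theorem, a finitely generated torsion-free nilpotent group $G$ is the fundamental group of a closed aspherical manifold (a nilmanifold) of dimension $h(G)$. The cohomology of $G$ is the cohomology of the quotient of any contractible manifold by a free properly discontinuous action of $G$, so
\begin{equation}\label{eq:top}
H^{h(G)}(G;\mathbb{Z}/2)\cong\mathbb{Z}/2 .
\end{equation}

\subsection*{The posets $Q_\pm$}
Fix a sign $\pm$. Let $\mathcal{F}_\pm$ be the set of nonempty subsets $F\subset\Gamma\setminus\{1\}$ such that $F\subset S(x)$ for some $x\in W_\pm$, and for $F\in\mathcal{F}_\pm$ put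
\[
\Delta_F=\langle\gamma^k:\gamma\in F\rangle .
\]
If $F\subset S(x)$, then $\Delta_F\le H_x\le G_x$ by \eqref{eq:power}. So $\Delta_F$ is a nontrivial finitely generated torsion-free nilpotent group, and by Lemma~\ref{lem:short} its nontrivial elements are parabolic of sign $\pm$. Being infinite, it has $h(\Delta_F)\ge1$. Its cohomology is that of the $m$-manifold $X/\Delta_F$, which vanishes above degree $m$, so $h(\Delta_F)\le m$ by \eqref{eq:top}. Let $r_\pm\in\{1,\dots,m\}$ be the maximum of $h(\Delta_F)$ over $F\in\mathcal{F}_\pm$.

For subgroups $A,B\le\Gamma$ write $A\preceq B$ if $A\cap B$ has finite index in $A$. This relation is reflexive, and it is transitive: if $A\preceq B\preceq C$, then $B\cap C$ has finite index in $B$, so $A\cap B\cap C$ has finite index in $A\cap B$, hence in $A$. Commensurability means that $A\preceq B$ and $B\preceq A$. It is therefore an equivalence relation, and $\preceq$ induces a partial order on the classes $[A]$. Let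
\[
Q_\pm=\{[\Delta_F]:F\in\mathcal{F}_\pm\}
\]
with this order. Since $W_\pm$ is $\Gamma$-invariant, conjugation by $g\in\Gamma$ preserves $\mathcal{F}_\pm$, and $g\Delta_Fg^{-1}=\Delta_{gFg^{-1}}$; so $\Gamma$ acts on $Q_\pm$ by conjugation, preserving the order. Recall that the \emph{order complex} $|Q|$ of a poset $Q$ is the simplicial complex whose vertices are the elements of $Q$ and whose simplices are the finite chains; an order-preserving map of posets induces a simplicial map.

\begin{lemma}\label{lem:poset}
\begin{enumerate}
\item[(a)] $\dim|Q_\pm|\le r_\pm-1$.
\item[(b)] There is a continuous $\Gamma$-equivariant map $f:W_\pm\to|Q_\pm|$.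
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A=\Delta_F$, $B=\Delta_{F'}$ with $A\preceq B$. By \eqref{eq:hirsch}, $h(A)=h(A\cap B)\le h(B)$, and in case of equality $A\cap B$ has finite index in $B$, so $[A]=[B]$. Thus $h$ is a strictly increasing function on $Q_\pm$ with values in $\{1,\dots,r_\pm\}$, and a chain has at most $r_\pm$ elements.

(b) The open sets $A_\gamma=\{x\in W_\pm:d_\gamma(x)<\varepsilon\}$, $\gamma\ne1$, cover $W_\pm$ by \eqref{eq:deep}, and the cover is locally finite by \eqref{eq:finite}. The simplices of its nerve $\mathcal{N}$ are exactly the sets $F\in\mathcal{F}_\pm$. The functions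
\[
\chi_\gamma(x)=\frac{\max(0,\varepsilon-d_\gamma(x))}{\sum_{\gamma'\ne1}\max(0,\varepsilon-d_{\gamma'}(x))}
\]
are continuous, sum to $1$, and are positive at $x$ exactly for $\gamma\in S(x)$. Using them as barycentric coordinates defines a map $W_\pm\to\mathcal{N}$, which is continuous because near each point it takes values in a finite subcomplex, and equivariant because $\chi_{g\gamma g^{-1}}(gx)=\chi_\gamma(x)$ by \eqref{eq:conj}. The barycentric subdivision of $\mathcal{N}$ is the order complex of $\mathcal{F}_\pm$ ordered by inclusion, and the identification $\mathcal{N}\cong|\mathcal{F}_\pm|$ commutes with the action. The map $F\mapsto[\Delta_F]$ is equivariant and order preserving, since $F\subset F'$ implies $\Delta_F\le\Delta_{F'}$. Let $f$ be the composite $W_\pm\to\mathcal{N}\cong|\mathcal{F}_\pm|\to|Q_\pm|$.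
\end{proof}

The bound in (a) is $r_\pm-1$ and not $r_\pm$ because the value $h=0$ does not occur, that is, because by (H3) every point of $W_\pm$ has a nontrivial short element. This gain of one dimension is what the proof turns on.

\section{The dimension count}\label{sec:count}

If $r_-=1$, then $|Q_-|$ is discrete, the map $f$ on the connected set $W_-$ is constant, and all of $\Gamma$ fixes its value, as in Remark~\ref{rem:pinched}. In general, a group with cohomology in degree $r$ acting freely on an acyclic space cannot map equivariantly to a free complex of dimension less than $r$. This is where the acyclicity in (H2) is used.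

We recall the homological algebra. A \emph{free resolution} of $\mathbb{Z}$ over $\mathbb{Z}G$ is a nonnegative complex $R_*$ of free $\mathbb{Z}G$-modules with an augmentation $R_0\to\mathbb{Z}$ making it exact, and $H^*(G;\mathbb{Z}/2)$ is the cohomology of $\operatorname{Hom}_G(R_*,\mathbb{Z}/2)$. If $P_*$ is any nonnegative augmented complex of free $\mathbb{Z}G$-modules, there is an augmentation-preserving chain map $P_*\to R_*$, unique up to chain homotopy. A chain map between nonnegative complexes of free $\mathbb{Z}G$-modules that induces an isomorphism in homology is a chain homotopy equivalence over $\mathbb{Z}G$.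

\begin{lemma}\label{lem:count}
Let $G$ be a group with $H^r(G;\mathbb{Z}/2)\ne0$, acting freely on an acyclic space $W$ and by order-preserving bijections on a poset $Q$ with $\dim|Q|\le r-1$. If there is a continuous $G$-equivariant map $f:W\to|Q|$, then some nontrivial element of $G$ fixes an element of $Q$.
\end{lemma}

\begin{proof}
Put $Y=|Q|$ and suppose that no nontrivial element fixes a vertex. An element that maps a simplex to itself induces an order-preserving bijection of a finite chain, which is the identity; so $G$ acts freely on the set of simplices. Each point of $Y$ lies in the interior of a unique simplex, so $G$ acts freely on $Y$, and hence on the set of singular simplices. Thus the singular chain complex $S_*(Y)$ and the simplicial chain complex $C_*(Y)$, with each simplex oriented by the order of its vertices, are complexes of free $\mathbb{Z}G$-modules. The standard inclusion $C_*(Y)\to S_*(Y)$ is equivariant, because $G$ preserves the order, and it is a homology isomorphism. So it is a chain homotopy equivalence over $\mathbb{Z}G$, and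
\[
H^r\bigl(\operatorname{Hom}_G(S_*(Y),\mathbb{Z}/2)\bigr)\cong H^r\bigl(\operatorname{Hom}_G(C_*(Y),\mathbb{Z}/2)\bigr)=0,
\]
since $C_r(Y)=0$.

The complex $S_*(W)$ is a free resolution of $\mathbb{Z}$ over $\mathbb{Z}G$, because $W$ is acyclic and the action is free. Choose an augmentation-preserving chain map $q:S_*(Y)\to S_*(W)$. The composite $q\circ f_*:S_*(W)\to S_*(Y)\to S_*(W)$ preserves the augmentation, so it is chain homotopic to the identity. Therefore the identity map of $H^r(G;\mathbb{Z}/2)$ factors through the group displayed above, which is zero. This contradicts $H^r(G;\mathbb{Z}/2)\ne0$.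
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Exchanging the signs if necessary, assume $r:=r_+\ge r_-$. Choose $F\in\mathcal{F}_+$ such that $G=\Delta_F$ has $h(G)=r$; then $H^r(G;\mathbb{Z}/2)\ne0$ by \eqref{eq:top}. The group $G$ comes from the $+$ side, but $W_-$ is invariant under all of $\Gamma$, so $G$ acts freely on the acyclic set $W_-$, and it acts on $Q_-$. By Lemma~\ref{lem:poset}, $\dim|Q_-|\le r_--1\le r-1$ and there is an equivariant map $W_-\to|Q_-|$. Lemma~\ref{lem:count} gives an element $1\ne\alpha\in G$ and a group $\Delta=\Delta_{F'}$ with $F'\in\mathcal{F}_-$ such that $\alpha$ fixes $[\Delta]$; that is, $\alpha\Delta\alpha^{-1}$ is commensurable to $\Delta$. The element $\alpha$ is parabolic of sign $+$. The nontrivial nilpotent group $\Delta$ has a central element $z\ne1$, which is parabolic of sign $-$. Corollary~\ref{cor:comm} gives $\operatorname{sgn}\alpha=\operatorname{sgn}z$, a contradiction.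
\end{proof}

By the reduction in Section~\ref{sec:wall}, this completes the proof of Theorem~\ref{thm:main}.

\section{Poincar\'e duality groups}\label{sec:PD}

A group $\Gamma$ is a \emph{Poincar\'e duality group of dimension $d$} if $\mathbb{Z}$ has a finite-length resolution by finitely generated projective $\mathbb{Z}\Gamma$-modules, $H^d(\Gamma;\mathbb{Z}\Gamma)$ is infinite cyclic, and $H^i(\Gamma;\mathbb{Z}\Gamma)=0$ for $i\ne d$. It is \emph{virtually} one if some subgroup of finite index is. The fundamental group of a closed aspherical $d$-manifold is the basic example, so Theorem~\ref{thm:PD} contains Theorem~\ref{thm:main}; the direct proof of Theorem~\ref{thm:main} has the advantage of not using Gromov's theorem. Here there is no product structure to start from. Duality supplies the two acyclic sides instead.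

\begin{proof}[Proof of Theorem~\ref{thm:PD}]
Suppose the contrary. A finite cover of $N$ satisfies the same hypotheses, so we may assume that $\Gamma=\pi_1(N)$ is a Poincar\'e duality group of dimension $m-1$. By Gromov's theorem \cite{Gromov}, $N$ is the interior of a compact manifold $\overline N$. Let $V$ be the universal cover of $\overline N$. Its interior is the Hadamard manifold $X=\widetilde N$, and $V$ is homotopy equivalent to its interior, hence contractible.

Lift a finite triangulation of $\overline N$ to $V$. The chain complex $C_*(V)$ is a resolution of $\mathbb{Z}$ by finitely generated free $\mathbb{Z}\Gamma$-modules, and $\operatorname{Hom}_\Gamma(C_*(V),\mathbb{Z}\Gamma)$ is the complex of finitely supported integral cochains. Together with Poincar\'e--Lefschetz duality for the orientable $m$-manifold $V$, this gives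
\[
H_{i}(V,\partial V)\cong H_c^{m-i}(V)\cong H^{m-i}(\Gamma;\mathbb{Z}\Gamma),
\]
which is $\mathbb{Z}$ for $i=1$ and $0$ otherwise. The case $i=0$ shows that $\partial V\ne\emptyset$. Since $V$ is contractible, the long exact sequence of the pair gives $\widetilde H_j(\partial V)\cong H_{j+1}(V,\partial V)$, which is $\mathbb{Z}$ for $j=0$ and $0$ for $j>0$. So $\partial V$ has exactly two components $\partial_+$ and $\partial_-$, and both are acyclic.

Replace $\Gamma$ by the subgroup of index at most $2$ that preserves each component, and $N$, $\overline N$ by the corresponding covers. Let $\iota:\partial\overline N\times[0,1)\to\overline N$ be a collar and $\tilde\iota:\partial V\times[0,1)\to V$ its equivariant lift. Let $\Sigma\subset X$ be the preimage of the compact set $\overline N\setminus\iota(\partial\overline N\times[0,\frac12))\subset N$, and put $U_\pm=\tilde\iota(\partial_\pm\times(0,\frac12))$. Then $X\setminus\Sigma=U_+\sqcup U_-$, and (H1) holds. Since $\partial\overline N$ is compact, a compact set $L\subset N$ is disjoint from $\iota(\partial\overline N\times(0,t))$ for some $t\in(0,\frac12)$, and the sets $W_\pm=\tilde\iota(\partial_\pm\times(0,t))$, which are homotopy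 equivalent to $\partial_\pm$, satisfy (H2). Lemma~\ref{lem:thin} gives (H3). This contradicts Proposition~\ref{prop:key}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BGS}
Ballmann, Gromov, and Schroeder, \emph{Manifolds of Nonpositive Curvature}.

\bibitem{Gromov}
Gromov, \emph{Manifolds of negative curvature}, J. Differential Geom. \textbf{13} (1978).

\bibitem{RS}
\emph{Research Statement}, \texttt{http://www.math.rice.edu/\textasciitilde{}yw22/RS.pdf}.

\end{thebibliography}
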